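# Linear recurrences and $\exp(t^2)$ growth for T-systems of bipartite recurrent quivers

## 1. Theorems A and B

Let $Q$ be a connected bipartite recurrent quiver with vertex set $V$ and coloring $\varepsilon:V\to\{0,1\}$. Let $T_v(t)$ be its T-system with initial values $T_v(\varepsilon(v))=x_v$, and let $A_\Gamma,A_\Delta$ be the two commuting adjacency matrices attached to $Q$. All these words are explained in Section 2.

**Theorem A.** If $Q$ is of type (affine, finite), the T-system is linearizable. For each $v$, with $a_k=T_v(2k+\varepsilon(v))$, the minimal recurrence has the form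
$$a_{k+r}+c_{r-1}a_{k+r-1}+\dots+c_0a_k=0\qquad(k\in\mathbb Z)$$
with $c_i\in\mathbb Z[x_u^{\pm1}:u\in V]$. The $c_i$ are conserved quantities (invariant under $T_u(t)\mapsto T_u(t+2)$), and $c_0$ is $\pm$ a Laurent monomial.

**Theorem B.** If $Q$ is of type (affine, affine), the T-system grows as $\exp(t^2)$. More generally, for arbitrary positive real initial values there are $0<c\le C$ with $e^{ct^2}\le T_v(t)\le e^{Ct^2}$ for all $v$ and all large admissible $t$. If $\mu>0$ is the vector with $A_\Gamma\mu=A_\Delta\mu=2\mu$, every exponent of $x_u$ in the Laurent polynomial $T_v(t)$, $t\ge1$, has absolute value at most $2t(t+2)\mu_v/\mu_u$.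

**Corollary C.** (It uses the theorems of Galashin and Pylyavskyy quoted in Section 2.) The T-system is linearizable if and only if $Q$ is of type (affine, finite) or (finite, finite). With all initial values equal to $1$: type (affine, finite) implies $e^{ct}\le T_v(t)\le e^{Ct}$ for large $t$, with constants $0<c\le C$; growth as $\exp(t^2)$ holds if and only if $Q$ is of type (affine, affine); growth slower than $\exp(\exp(t))$ holds if and only if $Q$ is of one of the three types.

The implications "(affine, finite) $\Rightarrow$ linearizable" and "(affine, affine) $\Rightarrow$ grows as $\exp(t^2)$" were stated as a conjecture (G.-Pylyavskyy, 2017) in the slides "Zamolodchikov Periodicity And Integrability", https://www.math.ucla.edu/~galashin/slides/ucla_zam.pdf. Theorems A and B say that both are true. No classification of the quivers is used.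

## 2. Commuting pairs of graphs and the T-system

A quiver is a directed graph in which multiple arrows are allowed. Ours is nonempty and connected, has no loops and no directed 2-cycles, and is bipartite: we fix $\varepsilon:V\to\{0,1\}$ such that every arrow joins vertices of different colors. Put $V_i=\varepsilon^{-1}(i)$.

**Definition (commuting pair).** Let $\Gamma$ be the undirected multigraph on $V$ with one edge $\{u,v\}$ for each arrow $u\to v$ with $\varepsilon(u)=0$, and $\Delta$ the one with an edge $\{u,v\}$ for each arrow $u\to v$ with $\varepsilon(u)=1$. The quiver is *recurrent* if $A_\Gamma A_\Delta=A_\Delta A_\Gamma$; then $(\Gamma,\Delta)$ is a *commuting pair*.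

So $\Gamma$ records the arrows from color 0 to color 1, and $\Delta$ those from color 1 to color 0. Example: the doubled cycle $1\Rightarrow2\Rightarrow3\Rightarrow4\Rightarrow1$, with $\varepsilon(1)=\varepsilon(3)=0$. Here $\Gamma$ consists of the double edges $12$ and $34$, and $\Delta$ of the double edges $23$ and $41$. Both $A_\Gamma A_\Delta$ and $A_\Delta A_\Gamma$ equal $4$ times the permutation matrix exchanging $1\leftrightarrow3$ and $2\leftrightarrow4$, so the quiver is recurrent.

**Definition (T-system).** A pair $(v,t)$ with $t\in\mathbb Z$ and $t+\varepsilon(v)$ even is *admissible*. The T-system consists of $T_v(t)$ for admissible $(v,t)$, with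
$$T_v(t+1)T_v(t-1)=\prod_{u\to v}T_u(t)+\prod_{v\to w}T_w(t)$$
(products over arrows, with multiplicity) and $T_v(\varepsilon(v))=x_v$, where the $x_v$ are independent indeterminates.

The initial values live at time $0$ on $V_0$ and at time $1$ on $V_1$. The relation is solved forward and backward in $t$, so every $T_v(t)$ is a rational function of the $x_u$. If $\varepsilon(v)=1$, the arrows into $v$ are the $\Gamma$-edges at $v$; if $\varepsilon(v)=0$, they are the $\Delta$-edges. For both colors the relation therefore reads
$$T_v(t+1)T_v(t-1)=\prod_{\Gamma}T_u(t)+\prod_{\Delta}T_w(t),\tag{1}$$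
with products over the $\Gamma$-neighbors and the $\Delta$-neighbors of $v$. In particular it is symmetric in $\Gamma$ and $\Delta$.

**Definition (types).** $Q$ is of type (finite, finite) if all components of $\Gamma$ and $\Delta$ are finite ADE Dynkin diagrams; of type (affine, finite) if, up to swapping $\Gamma$ and $\Delta$, all components of $\Gamma$ are affine ADE diagrams and all components of $\Delta$ are finite ones; of type (affine, affine) if all components of both are affine. The double edge $\hat A_1$ counts as affine.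

A single vertex is the finite diagram $A_1$. We need only this fact about the diagrams: the adjacency matrix of a connected affine ADE diagram has spectral radius $2$, and that of a finite one has spectral radius $<2$.

**Definition (behavior of the T-system).** The T-system is *periodic* if $T_v(t+2N)=T_v(t)$ for some $N>0$ and all admissible $(v,t)$. It is *linearizable* if for every $v$ the sequence $k\mapsto T_v(2k+\varepsilon(v))$, $k\in\mathbb Z$, satisfies a linear recurrence of some finite order; the coefficients are constant in $k$ but may be rational functions of the $x_u$. Now set all $x_u=1$, so that all $T_v(t)$ are positive reals. The T-system *grows slower than* $\exp(\exp(t))$ if for every $\delta>0$ and every $v$ we have $T_v(t)\le\exp(\exp(\delta t))$ for all large admissible $t$. It *grows as* $\exp(t^2)$ if there are $0<c\le C$ with $e^{ct^2}\le T_v(t)\le e^{Ct^2}$ for all $v$ and all large admissible $t$.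

The following theorems of Galashin and Pylyavskyy, for connected bipartite recurrent quivers, are used only in Corollary C.

- The T-system is periodic if and only if $Q$ is of type (finite, finite).
- If the T-system is linearizable, then $Q$ is of type (affine, finite) or (finite, finite).
- If the T-system grows slower than $\exp(\exp(t))$, then $Q$ is of type (affine, affine), (affine, finite) or (finite, finite).

## 3. The pentagon, the Kronecker quiver and the doubled four-cycle

With two vertices $u\in V_0$, $w\in V_1$ we merge the T-system into one sequence: $z_t=T_u(t)$ for $t$ even and $z_t=T_w(t)$ for $t$ odd.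

**Example 1 (one arrow $u\to w$).** Here $\Gamma$ is a single edge and $\Delta$ is two isolated vertices, so the type is (finite, finite). The relation is $z_{t+1}z_{t-1}=z_t+1$. From $x,y$ we get
$$x,\quad y,\quad \frac{y+1}x,\quad \frac{x+y+1}{xy},\quad \frac{x+1}y,\quad x,\quad y,\dots$$
Thus $z$ has period 5, and $T_v(t+10)=T_v(t)$.

**Example 2 (Kronecker quiver $u\Rightarrow w$).** Here $\Gamma=\hat A_1$ and $\Delta$ is two isolated vertices: type (affine, finite), with $A_\Delta=0$. The relation is $z_{t+1}z_{t-1}=z_t^2+1$. Put $I_t=(z_{t+1}+z_{t-1})/z_t$. Substituting $z_{t-1}=(z_t^2+1)/z_{t+1}$ in $I_t$ and $z_{t+2}=(z_{t+1}^2+1)/z_t$ in $I_{t+1}$ gives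
$$I_t=\frac{z_{t+1}^2+z_t^2+1}{z_tz_{t+1}}=I_{t+1}.$$
So $I=(x_u^2+x_w^2+1)/(x_ux_w)$ is conserved and $z_{t+1}=Iz_t-z_{t-1}$. Hence $a_k=z_{2k}$ satisfies $a_{k+2}-(I^2-2)a_{k+1}+a_k=0$, with $c_1=-(I^2-2)$ a conserved Laurent polynomial and $c_0=1$, as Theorem A predicts. At $x=1$ the $z_t$ are $1,1,2,5,13,34,89,\dots$ and the $a_k$ are $1,2,13,89,610,\dots$, with $a_{k+2}=7a_{k+1}-a_k$.

**Example 3 (doubled four-cycle).** All components of $\Gamma$ and $\Delta$ are $\hat A_1$: type (affine, affine). With all initial values 1, all $T_v(t)$ at a given $t$ agree, say with $z_t$, and $z_{t+1}z_{t-1}=2z_t^2$. The ratio $z_{t+1}/z_t$ doubles at each step, so $z_t=2^{t(t-1)/2}$. For arbitrary positive data, $T_2(t+1)T_2(t-1)=T_1(t)^2+T_3(t)^2=T_4(t+1)T_4(t-1)$, so the ratio $T_2/T_4$ at time $t+1$ is the inverse of the one at time $t-1$; similarly for $T_1/T_3$. These ratios stay bounded. In Section 8 we will see that this gives the upper bound at once in this example, and why a general quiver needs another argument.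

## 4. Logarithmic form and Chebyshev kernels

Put $B=A_\Gamma-A_\Delta$. Inequalities, $\max$, $\log$ and $\exp$ of vectors are entrywise; $[x]_\pm=\max(\pm x,0)$, so $x=[x]_+-[x]_-$. A quantity *of type $\tau$* at time $t$ lives on $\{v:t+\varepsilon(v)\text{ even}\}$, one *of type $y$* on $\{v:t+\varepsilon(v)\text{ odd}\}$. The matrices $A_\Gamma,A_\Delta,B$ commute and exchange the two colors. Vectors on $V$ are restricted to the relevant color where necessary.

For positive initial data let $\tau=\log T$ (type $\tau$), $\xi=\log x=(\xi_0,\xi_1)=(\tau(0),\tau(1))$, and $y(t)=B\tau(t)$ (type $y$). Taking logarithms in (1), $\tau(t+1)+\tau(t-1)=\log(e^{A_\Gamma\tau(t)}+e^{A_\Delta\tau(t)})$. Pulling out one or the other exponential,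
$$\tau(t+1)+\tau(t-1)-A_\Gamma\tau(t)=\log(1+e^{-y(t)}),\qquad\tau(t+1)+\tau(t-1)-A_\Delta\tau(t)=\log(1+e^{y(t)}).\tag{2}$$
Both right sides are positive; where $y$ is large and positive, the first is tiny.

**Lemma 1 (crossing).** Suppose all components of $\Gamma$ and $\Delta$ are finite. Then every $\Gamma$-component $C$ meets every $\Delta$-component $D$. In particular $V$ is finite.

*Proof.* Take $u\in C$, $w\in D$. A walk from $u$ to $w$ in $Q$ (ignoring directions) uses $\Gamma$- and $\Delta$-edges, so it gives a product of matrices $A_\Gamma,A_\Delta$ whose $(u,w)$ entry is positive. By commutation this product is $A_\Gamma^iA_\Delta^j$ for some $i,j$. So some $v$ has $(A_\Gamma^i)_{uv}(A_\Delta^j)_{vw}>0$, and $v\in C\cap D$. One finite $\Gamma$-component meets all $\Delta$-components; these are disjoint, so there are finitely many, each finite. $\square$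

**Lemma 2 (common eigenvector).** There is $\mu>0$ with $A_\Gamma\mu=\alpha\mu$ and $A_\Delta\mu=\beta\mu$. Here $\alpha=2$ if the components of $\Gamma$ are affine and $\alpha\in[0,2)$ if they are finite; likewise for $\beta$ and $\Delta$.

*Proof.* If $|V|=1$ both matrices are $0$. Otherwise $A_\Gamma+A_\Delta$ is symmetric, nonnegative and irreducible, so by Perron–Frobenius its top eigenspace is a line spanned by some $\mu>0$. Since $A_\Gamma$ and $A_\Delta$ commute with $A_\Gamma+A_\Delta$, they preserve this line. Restricted to a component of $\Gamma$, $\mu$ is a positive eigenvector with eigenvalue $\alpha$, so $\alpha$ is the spectral radius of that component. The same holds for $\Delta$. $\square$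

**Definition (Chebyshev kernels).** $U_{-2}=-1$, $U_{-1}=0$, $U_0=1$, $U_{n+1}(x)=xU_n(x)-U_{n-1}(x)$. Thus $U_n(2\cos\theta)=\sin((n+1)\theta)/\sin\theta$, $U_n(2)=n+1$, $U_n(-2)=(-1)^n(n+1)$.

Since $|\sin((n+1)\theta)|\le(n+1)|\sin\theta|$, a symmetric matrix $A$ with spectrum in $[-2,2]$ has operator norm $\|U_n(A)\|\le n+1$ for $n\ge0$. The kernels solve the second-order equation: if $w(t+1)+w(t-1)-Aw(t)=s(t)$ for $t\ge r+1$, then for $t\ge r$
$$w(t)=U_{t-r-1}(A)w(r+1)-U_{t-r-2}(A)w(r)+\sum_{j=r+1}^{t-1}U_{t-1-j}(A)s(j).\tag{3}$$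
For $t=r,r+1$ this is read off from $U_{-2},U_{-1},U_0$. For the induction write $w(t+1)=Aw(t)-w(t-1)+s(t)$: the coefficient of $s(j)$, $j\le t-1$, becomes $AU_{t-1-j}-U_{t-2-j}=U_{t-j}$, and that of $s(t)$ is $1=U_0$; the first two terms follow the same recursion.

To use (3) for inequalities we need the kernels to be nonnegative. For $\hat A_1$ we have $A=2X$ with $X$ the swap, and $U_n(A)=(n+1)I$ for $n$ even, $(n+1)X$ for $n$ odd. For the finite diagram $A_1$ we have $A=0$ and $U_2(A)=-1$, so nonnegativity fails there. It holds for all affine diagrams.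

**Lemma 3 (positivity).** Let $A$ be the adjacency matrix of a finite graph on $V$, bipartite for $\varepsilon$, all of whose components are affine. Then $U_n(A)\ge0$ for $n\ge-1$. There are $c_1,C_1>0$ with $U_n(A)_{uv}\ge c_1(n+1)-C_1$ whenever $u,v$ are in the same component, $n\ge0$ and $n\equiv\varepsilon(u)+\varepsilon(v)$ mod 2. If $A\mu=2\mu$ then $U_n(A)\mu=(n+1)\mu$.

*Proof.* The last claim is $U_n(2)=n+1$. For the others we may treat one component at a time, so let the graph be connected, with $A\delta=2\delta$, $\delta>0$. Consider $\Phi(X)=\frac12\langle X,(2-A)X\rangle=\sum_vX_v^2-\sum_{\text{edges }uv}X_uX_v$. It takes integer values on integer vectors. Since the spectral radius is 2 and the eigenvalue 2 is simple, $\Phi\ge0$, with $\Phi(X)=0$ only for $X\in\mathbb R\delta$.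

Fix $v$ and put $x(t)=U_t(A)e_v$ and $X_t=x(t)+x(t-1)$ for $t\ge0$. The vectors $x(t)$ and $x(t-1)$ live on different colors, so $\Phi(X_t)=|x(t)|^2+|x(t-1)|^2-\langle x(t),Ax(t-1)\rangle$. This value does not depend on $t$: using $Ax(t)=x(t+1)+x(t-1)$ twice,
$$\Phi(X_{t+1})=|x(t+1)|^2+|x(t)|^2-\langle x(t+1),x(t+1)+x(t-1)\rangle=|x(t)|^2-\langle Ax(t)-x(t-1),x(t-1)\rangle=\Phi(X_t).$$
Hence $\Phi(X_t)=\Phi(e_v)=1$.

Write $X_t=X_+-X_-$ with positive and negative parts. As $\langle X_+,X_-\rangle=0$, we get $1=\Phi(X_+)+\Phi(X_-)+\langle X_+,AX_-\rangle$ with nonnegative terms. If both parts were nonzero, neither would be a multiple of $\delta$, because their supports are disjoint and $\delta$ has full support. Then $\Phi(X_\pm)\ge1$, and the sum is at least 2, a contradiction. So $X_t\ge0$ or $X_t\le0$.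

We have $X_0=e_v\ge0$. Suppose $X_t\ge0$ and $X_{t+1}\le0$. Then $x(t)$ is both $\ge0$ and $\le0$, so $x(t)=0$. The number $\langle\delta,x(t)-x(t-1)\rangle$ is independent of $t$, because $\langle\delta,x(t+1)\rangle=2\langle\delta,x(t)\rangle-\langle\delta,x(t-1)\rangle$; at $t=0$ it equals $\delta_v>0$. But here it equals $-\langle\delta,x(t-1)\rangle\le0$, since $x(t-1)\ge0$. This contradiction shows $X_t\ge0$ for all $t\ge0$, so $U_t(A)e_v\ge0$.

For the lower bound, $2$ and $-2$ are simple eigenvalues with eigenvectors $\delta$ and $((-1)^{\varepsilon(v)}\delta_v)_v$. They contribute $(n+1)\frac{\delta_u\delta_v}{|\delta|^2}\big(1+(-1)^{n+\varepsilon(u)+\varepsilon(v)}\big)$ to $U_n(A)_{uv}$. The other eigenvalues $2\cos\theta$ lie in $(-2,2)$ and contribute a bounded amount, since $|U_n(2\cos\theta)|\le1/|\sin\theta|$. Take the smallest $c_1$ and largest $C_1$ over the components. $\square$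

## 5. Laurent polynomials and their max-plus shadows

We recall cluster mutation. Let $(b_{ij})$ have columns indexed by mutable vertices and rows by mutable and frozen ones, with $b_{ij}=\#(i\to j)-\#(j\to i)$. Mutation at a mutable $k$ replaces $x_k$ by $x_k'$, where $x_kx_k'=\prod_ix_i^{[b_{ik}]_+}+\prod_ix_i^{[b_{ik}]_-}$. It replaces $b_{ij}$ by $-b_{ij}$ if $k\in\{i,j\}$, and by $b_{ij}+[b_{ik}]_+[b_{kj}]_+-[b_{ik}]_-[b_{kj}]_-$ otherwise. The variables so obtained are the *cluster variables*. By the Laurent phenomenon (Fomin–Zelevinsky, *Cluster algebras I*, Thm 3.1), they are Laurent polynomials with integer coefficients in the initial mutable and frozen variables. Example: mutating the Kronecker quiver $u\Rightarrow w$ at $u$ gives $x_ux_u'=1+x_w^2$ and reverses the arrows; here $x_u'=T_u(2)$.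

**Lemma 4.** All $T_v(t)$, $t\in\mathbb Z$, are cluster variables for the initial seed $((x_v),Q)$, and lie in $\mathcal R:=\mathbb Z[x_u^{\pm1}:u\in V]$.

*Proof.* For $k\in V_0$, $j\in V_1$ we have $b_{kj}=\Gamma_{kj}-\Delta_{kj}$, and $\Gamma_{kj}\Delta_{kj}=0$ as there are no 2-cycles. Mutate at all $k\in V_0$; there are no arrows inside $V_0$, so these mutations do not affect each other's exchange relations and can be done in any order. They negate all entries between the colors. Between $i,j\in V_1$ they create
$$\sum_k\big(\Delta_{ik}\Gamma_{kj}-\Gamma_{ik}\Delta_{kj}\big)=(A_\Delta A_\Gamma-A_\Gamma A_\Delta)_{ij}=0.$$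
So $Q$ becomes the opposite quiver $Q^{op}$, and the exchange relations are (1) at $t=1$, replacing $T_k(0)$ by $T_k(2)$. In the same way, mutating $Q$ or $Q^{op}$ at all vertices of one color gives the opposite quiver. Mutating alternately at $V_0,V_1,V_0,\dots$ produces all $T_v(t)$ forward in time, and starting with $V_1$ produces them backward. $\square$

For a nonzero Laurent polynomial $P$ let $\operatorname{supp}P$ be its set of exponent vectors. The function $\eta\mapsto\max_{n\in\operatorname{supp}P}\langle n,\eta\rangle$ is the *support function* of $\operatorname{supp}P$. It is convex and positively homogeneous, hence subadditive: $p(\eta+\eta')\le p(\eta)+p(\eta')$. For $P=(x_w^2+1)/x_u$ it is $\max(2\eta_w,0)-\eta_u$.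

**Lemma 5 (tropicalization).** Let $P$ be a nonzero Laurent polynomial, positive at positive points, such that $p(\eta)=\lim_{s\to\infty}s^{-1}\log P(e^{s\eta})$ exists for all real $\eta$ and is continuous. Then $p(\eta)=\max_{n\in\operatorname{supp}P}\langle n,\eta\rangle$.

*Proof.* If the maximum is attained at a unique $n$, then $P(e^{s\eta})$ is asymptotic to (coefficient of $x^n$) times $e^{s\langle n,\eta\rangle}$. The coefficient is positive because $P$ is positive at positive points, and the formula holds at $\eta$. Such $\eta$ are dense, and both sides are continuous. $\square$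

When $P$ comes from a subtraction-free recursion, $p$ exists, is continuous and satisfies the corresponding max-plus recursion, since $s^{-1}\log(e^{sa_s}+e^{sb_s})\to\max(\lim a_s,\lim b_s)$. Hence for $t\ge0$ the function
$$\lambda_v(t;\omega):=\max_{e\in\operatorname{supp}T_v(t)}\langle e,\omega\rangle,\qquad\omega\in\mathbb R^V,$$
satisfies, with initial data $\omega=(\omega_0,\omega_1)=(\lambda(0),\lambda(1))$,
$$\lambda(t+1)+\lambda(t-1)=\max\big(A_\Gamma\lambda(t),A_\Delta\lambda(t)\big)\qquad(t\ge1),\tag{4}$$
and it is subadditive and positively homogeneous in $\omega$. The last property is far from visible in (4), where $\lambda(t-1)$ enters with a minus sign; it will carry both proofs. The largest exponent of $x_u$ in $T_v(t)$ is $\lambda_v(t;e_u)$, and the largest exponent of $x_u^{-1}$ is $\lambda_v(t;-e_u)$.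

## 6. Hankel determinants and the proof of Theorem A

By symmetry let $\Gamma$ be affine and $\Delta$ finite. With $\mu,\beta$ from Lemma 2 and $\nu:=(2-\beta)/2>0$,
$$A_\Gamma\mu=2\mu,\qquad A_\Delta\mu=\beta\mu,\quad0\le\beta<2,\qquad B\mu=2\nu\mu>0.$$

### 6.1 An asymptotic expansion is not a recurrence

The natural plan is to solve (2) asymptotically. If $y(t)\to+\infty$ linearly, the first equation of (2) is linear up to an exponentially small source, so $T_v(t)$ is approximately an exponential. Iterating, one finds more and more exponentials: for every $n$, a finite sum of terms $c(t)\varrho^t$ with $c$ periodic, plus an error $O((\Lambda q^n)^t)$ with $q<1$. A suitable linear recurrence kills the finite sum.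

It does not kill the error. The number of terms may grow with $n$, and an expansion to all orders does not imply a recurrence. For instance $a_k=e^{2^{-k}}=\sum_m2^{-mk}/m!$ has such an expansion, but no recurrence $\sum_ic_ia_{k+i}=0$: with $p(z)=\sum_ic_iz^i$ it would say $\sum_mp(2^{-m})2^{-mk}/m!=0$ for all $k\ge0$, and comparing the successive leading terms as $k\to\infty$ gives $p(2^{-m})=0$ for all $m$, so $p=0$. In Example 2, $z_t=ae^{\alpha t}+be^{-\alpha t}$ has two terms, but $\log z_t=\alpha t+\log a+\log(1+\frac bae^{-2\alpha t})$ has infinitely many; working with logarithms we cannot see that the expansion of $T$ stops.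

What gets past this point is arithmetic. The $T_v(t)$ are Laurent polynomials with integer coefficients, and a nonzero integer polynomial cannot be too small on a box. The obstruction to a recurrence is a determinant in the $a_k$; the expansion makes it very small, integrality forbids that unless it is zero, and the size of the exponents decides which estimate wins.

**Lemma 6 (Kronecker's criterion).** Let $(a_k)_{k\ge0}$ be a sequence in a field, $H_N=\det(a_{i+j})_{0\le i,j\le N}$, and suppose $H_N=0$ for all large $N$. Then $(a_k)_{k\ge0}$ satisfies a monic linear recurrence.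

For $a=(1,2,13,89,610,\dots)$ from Example 2, $H_0=1$, $H_1=13-4=9$, and $H_2=0$ since row 2 is $7\cdot$(row 1) $-$ (row 0).

*Proof.* Put $H_{-1}=1$ and let $p\ge0$ be minimal with $H_N=0$ for all $N\ge p$; so $H_{p-1}\ne0$. Since the matrix of $H_{p-1}$ is invertible, we can choose $c_0,\dots,c_{p-1}$ such that $b_j:=a_{p+j}+\sum_{i<p}c_ia_{i+j}$ vanishes for $0\le j<p$. We show $b_m=0$ for all $m\ge p$ by induction; so let $m\ge p$ and $b_j=0$ for $j<m$. In the matrix of $H_m$ replace the rows $i=m,m-1,\dots,p$, in this order, by (row $i$) $+\sum_{l<p}c_l\,$(row $i-p+l$). The new rows have entries $b_{i-p+j}$, which vanish for $i+j<m+p$ and equal $b_m$ for $i+j=m+p$. In columns $j<p$ all these entries vanish. In rows and columns $p,\dots,m$ we see a matrix that is zero above its antidiagonal and has $b_m$ on it. Hence $0=H_m=\pm H_{p-1}b_m^{m-p+1}$, so $b_m=0$. $\square$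

### 6.2 Exponents grow at most linearly

**Step 1.** *The aim is an integer $M_0\ge1$ such that all exponents of $T_v(t)$, $t\ge0$, are at most $M_0(1+t)$ in absolute value.* We control $\lambda(t;\omega)$ on an open cone, where (4) is linear, and on one further ray; subadditivity gives the rest.

Let $\mathcal K=\{\omega:B\omega_0\le0\le B\omega_1\}$. For $\omega\in\mathcal K$ put $y=B\lambda$, so $y(0)\le0\le y(1)$. We claim $y(t)\ge0$ for all $t\ge1$. Suppose $t\ge2$ and $y\ge0$ on $[1,t-1]$. There $A_\Gamma\lambda\ge A_\Delta\lambda$, so (4) reads $\lambda(j+1)+\lambda(j-1)=A_\Gamma\lambda(j)$ for $1\le j\le t-1$. Applying $B$ and (3), $y(t)=U_{t-1}(A_\Gamma)y(1)-U_{t-2}(A_\Gamma)y(0)\ge0$ by Lemma 3. This proves the claim. So $\lambda(t)=U_{t-1}(A_\Gamma)\omega_1-U_{t-2}(A_\Gamma)\omega_0$, which is $O((1+t)\|\omega\|)$.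

Let $\omega^*=(-\mu,\mu)$. Since $B(-\mu)=-2\nu\mu<0<B\mu$, it is an interior point of $\mathcal K$. For the opposite vector $-\omega^*=(\mu,-\mu)$ we have $\lambda(t)=\zeta(t)\mu$ with
$$\zeta(0)=1,\qquad\zeta(1)=-1,\qquad\zeta(t+1)+\zeta(t-1)=\max(2\zeta(t),\beta\zeta(t)).$$
If $\zeta(t)<0$ for all $t\ge1$, the maximum is always $\beta\zeta(t)=2\cos\theta\,\zeta(t)$ with $\theta\in(0,\pi/2]$. Then $\zeta$ is a nonzero sinusoid whose phase advances by $\theta\le\pi/2$ per step, so the phase enters the closed half circle where the cosine is $\ge0$ at some $t\ge1$: a contradiction. Let $t_0\ge1$ be the first time with $\zeta(t_0)\ge0$. Since $\zeta(1)<0$, we have $t_0\ge2$ and $\zeta(t_0-1)<0$. As long as $\zeta(t)\ge0$, the recursion says $\zeta(t+1)-\zeta(t)=\zeta(t)-\zeta(t-1)$; the slope $\zeta(t_0)-\zeta(t_0-1)>0$ persists, so $\zeta$ stays $\ge0$ and is affine from then on. Thus $\zeta(t)=O(1+t)$.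

Choose a norm with $\|e_u\|\le1$, and $s>0$ with $\omega+s\omega^*\in\mathcal K$ for all $\|\omega\|\le1$. By subadditivity and homogeneity,
$$\lambda(t;\omega)\le\lambda(t;\omega+s\omega^*)+s\lambda(t;-\omega^*)=O(1+t)\qquad(\|\omega\|\le1).$$
Taking $\omega=\pm e_u$ gives the claim.

### 6.3 A region of initial data where $y\to+\infty$

**Step 2.** *The aim is an open set of initial data on which $y(t)$ grows linearly.* Let $\ell(t)=\log(1+e^{-y(t)})$. Applying $B$ to the first equation of (2),
$$y(t+1)+y(t-1)-A_\Gamma y(t)=B\ell(t).\tag{5}$$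
Let $Y>0$, $\mu_{\min}=\min_v\mu_v$ and $\rho=Y\mu_{\min}$. We claim: for $Y$ large, if $B\xi_0<-Y\mu$ and $B\xi_1>Y\mu$, then $y(t)\ge Yt\mu$ for all $t\ge1$.

For $t=1$ this is the hypothesis. Suppose $t\ge2$ and it holds at all $s$ with $1\le s<t$. Then $0\le\ell(s)\le e^{-y(s)}\le e^{-\rho s}$, so $|B\ell(s)|\le b'e^{-\rho s}\mu$ with $b'$ depending only on $Q$. By (3) with $r=0$, Lemma 3 and $y(0)=B\xi_0$, $y(1)=B\xi_1$,
$$y(t)\ge Yt\mu+Y(t-1)\mu-\sum_{s=1}^{t-1}(t-s)b'e^{-\rho s}\mu\ge Y\Big(2t-1-\frac t2\Big)\mu\ge Yt\mu,$$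
once $b'e^{-\rho}/(1-e^{-\rho})\le Y/2$, which holds for $Y$ large. The last inequality uses $t\ge2$.

Fix such a $Y$ and put $q=e^{-\rho}<1$. The set of $\xi$ in the hypothesis is open, and it contains $\frac Y\nu(-\mu,\mu)$ because $B\frac Y\nu\mu=2Y\mu$. Choose a compact box $K=\prod_u[x_u^-,x_u^+]$, $0<x_u^-<x_u^+$, of values $x$ with $\log x$ in this set. From now on all constants are uniform on $K$. For $t\ge1$,
$$0<e^{-y_v(t)}\le q^t,\qquad0\le\ell_v(t)\le q^t.$$
The point $x=1$ does not lie in $K$, since there $y(0)=y(1)=0$; this is why we work on a box of real data.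

### 6.4 Splitting off the decaying part

**Step 3.** *The aim is to write $\tau=h+g$ with $h$ explicit and $g$ exponentially small.* Put
$$g(t)=\sum_{s\ge t+1}U_{s-t-1}(A_\Gamma)\ell(s)\qquad(t\ge0),\tag{6}$$
a quantity of type $\tau$. Since $\|U_m(A_\Gamma)\|\le m+1$, we have $|g(t)|\le Cq^t$. In $g(t+1)+g(t-1)-A_\Gamma g(t)$, for $t\ge1$, the coefficient of $\ell(t)$ is $U_0=1$, and the coefficient of $\ell(s)$ with $s\ge t+1$ is $U_{s-t-2}+U_{s-t}-A_\Gamma U_{s-t-1}=0$. So $g$ has the same source $\ell(t)$ as $\tau$, and $h=\tau-g$ satisfies the homogeneous equation: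
$$h(t)=U_{t-1}(A_\Gamma)h(1)-U_{t-2}(A_\Gamma)h(0),\qquad h(0),h(1)\text{ bounded on }K.$$

The characteristic polynomial of $A_\Gamma$ has integer coefficients, so each eigenvalue is an algebraic integer all of whose conjugates are eigenvalues and lie in $[-2,2]$. By Kronecker's theorem it equals $2\cos\theta$ with $\theta\in\pi\mathbb Q$. Choose $L\ge1$ with $2L\theta\in2\pi\mathbb Z$ for all of them. In the formula for $h$, eigenvalues $\ne\pm2$ contribute $2L$-periodic terms, the eigenvalue $2$ terms affine in $t$, and $-2$ contributes $(-1)^t$ times affine terms. At a fixed vertex the parity of $t$ is fixed, so $(-1)^t$ is constant there. Hence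
$$h_v(t)=a_vt+p_v(t),\qquad(Bh(t))_v=a_v't+p_v'(t),$$
with $p_v,p_v'$ $2L$-periodic and $a,p,a',p'$ bounded on $K$. Put $E_v(t)=e^{-(Bh(t))_v}=e^{-p_v'(t)}(e^{-a_v'})^t$. Since $(Bh)_v=y_v-(Bg)_v\ge\rho t-C$, we have $E_v(t)\le Cq^t$, and letting $t\to\infty$, $e^{-a_v'}\le q$.

### 6.5 Expansion to all orders

**Step 4.** *The aim is to expand $T_v(t)$ up to an error $O((\Lambda q^n)^t)$ for every $n$, uniformly on $K$.*

**Definition (class $\mathcal D_n$).** For $n\ge1$, a family $u(t)=u(t;x)$, with $t\ge1$ of fixed parity and $x\in K$, is in $\mathcal D_n$ if there are $J,C$ independent of $x$ and, for each $x\in K$, numbers $\varrho_j\in(0,q]$ and $2L$-periodic $c_j(t)$ with $|c_j|\le C$, such that $|u(t)-\sum_{j\le J}c_j(t)\varrho_j^t|\le Cq^{nt}$.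

For example, $E_v$ is exactly one admissible term, so it lies in every $\mathcal D_n$. We use the following properties.

- (a) If $u\in\mathcal D_n$, then $|u|\le C'q^t$. The class $\mathcal D_n$ is closed under sums, products and bounded scalar multiples: a product of two terms has base $\varrho_i\varrho_j'\le q^2\le q$, and an error times a bounded factor is still $O(q^{nt})$.
- (b) If $u\in\mathcal D_n$, then $E_v(1+u)\in\mathcal D_{n+1}$: products of $E_v$ with admissible terms are admissible terms, and $E_v\cdot O(q^{nt})=O(q^{(n+1)t})$. This is where one order is gained.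
- (c) If $0\le w\in\mathcal D_n$, then $\log(1+w)\in\mathcal D_n$. Indeed, for $w\ge0$ the remainder $\log(1+w)-\sum_{1\le k<n}(-1)^{k-1}w^k/k=(-1)^{n-1}\int_0^w\frac{\sigma^{n-1}}{1+\sigma}d\sigma$ is at most $w^n/n\le Cq^{nt}$ in absolute value.
- (d) If $u\in\mathcal D_n$, then $e^u-1\in\mathcal D_n$, since $u$ is bounded and $|e^u-\sum_{k<n}u^k/k!|\le C|u|^n\le C'q^{nt}$.
- (e) If all components of $\ell$ are in $\mathcal D_n$, so are those of $g$. Extend the coefficients by zero to times of the wrong parity; they stay $2L$-periodic. A vector term $c(s)\varrho^s$ in $\ell(s)$ contributes to (6), with $s=t+1+m$, the amount $\varrho^t\sum_{m\ge0}U_m(A_\Gamma)c(t+1+m)\varrho^{m+1}$. Its coefficient is $2L$-periodic in $t$, and bounded because $\|U_m(A_\Gamma)\|\le m+1$ and $\varrho\le q$. An error $O(q^{ns})$ contributes $O\big(\sum_m(m+1)q^{n(t+1+m)}\big)=O(q^{nt})$.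

Since $y=Bh+Bg$, we have $\ell_v=\log(1+E_ve^{-(Bg)_v})$. By Step 3, $g\in\mathcal D_1$ with $J=0$. If $g\in\mathcal D_n$, then $e^{-(Bg)_v}-1\in\mathcal D_n$ by (a) and (d); then $0\le E_ve^{-(Bg)_v}\in\mathcal D_{n+1}$ by (b); then $\ell_v\in\mathcal D_{n+1}$ by (c), and $g\in\mathcal D_{n+1}$ by (e). So $g\in\mathcal D_n$ for all $n$.

Now $T_v(t)=e^{p_v(t)}(e^{a_v})^te^{g_v(t)}$, and $e^{g_v}-1\in\mathcal D_n$. With $\Lambda=\max(1,\sup_{K,v}e^{a_v})<\infty$ we get, for every $n$ and $t\ge1$,
$$T_v(t)=\sum_{j\le J}c_j(t)\varrho_j^t+O\big((\Lambda q^n)^t\big),\qquad0<\varrho_j\le\Lambda,\quad c_j\ \text{bounded and }2L\text{-periodic},\tag{7}$$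
where the (new) $J$ and the constants depend on $n$ but not on $x\in K$; the $\varrho_j,c_j$ may depend on $x$.

### 6.6 Hankel determinants are small on the box

**Step 5.** *The aim is an upper bound for $H_N=\det(a_{i+j})_{0\le i,j\le N}\in\mathcal R$ on $K$, where $a_k=T_v(2k+\varepsilon(v))$ for a fixed $v$.* Put $\vartheta=(\Lambda q^n)^2$ and take $n$ so large that $\vartheta\le1$. Let $S$ be the shift in $k$. For fixed $x\in K$ consider the monic operator $\mathcal L=\prod_{j\le J}(S^L-\varrho_j^{2L})$ of degree $J_*=JL$, with coefficients bounded on $K$. Since $c_j(2k+\varepsilon(v))$ is $L$-periodic in $k$, the operator $\mathcal L$ kills the sum in (7). What remains is a bounded combination of errors, so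
$$|(\mathcal La)_k|,\ |(\mathcal L^2a)_k|\le C\vartheta^k\qquad(k\ge0,\ x\in K).\tag{8}$$
(The only value not covered by (7) is $a_0$ when $\varepsilon(v)=0$; it is bounded on $K$, so enlarging $C$ covers $k=0$.)

Let $N\ge J_*$. Replace each row $i\ge J_*$, from the bottom up, by the $\mathcal L$-combination of the rows $i-J_*,\dots,i$; then do the same with columns. As $\mathcal L$ is monic, the determinant is unchanged. The new entries are $(\mathcal L^2a)_{i+j-2J_*}$ if $i,j\ge J_*$; $(\mathcal La)_{i+j-J_*}$ if exactly one index is $\ge J_*$; and $a_{i+j}$ otherwise, finitely many and bounded on $K$. Since $\vartheta\le1$, all of them are at most $C'\vartheta^{i+j-2J_*}$ in absolute value, with $C'$ independent of $N$. In each term of the Leibniz formula $\sum_i(i+\sigma(i))=N(N+1)$, hence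
$$\max_K|H_N|\le(N+1)!\,C'^{\,N+1}\vartheta^{(N+1)(N-2J_*)}.\tag{9}$$

### 6.7 Nonzero integer Laurent polynomials are not small

**Step 6.** *The aim is a lower bound that uses integrality.*

**Lemma 7.** There is $\Omega=\Omega(K)>1$ such that every nonzero $P\in\mathcal R$ with all exponents at most $M$ in absolute value ($M\ge0$ an integer) satisfies $\max_K|P|\ge\Omega^{-M}$.

*Proof.* First let $f$ be a polynomial in one variable of degree $\le d$, $d\ge1$, with $|f|\le m$ on $[x^-,x^+]$. Take the $d+1$ equidistant nodes $z_0,\dots,z_d$ of this interval, including the endpoints. Then $f(z)=\sum_if(z_i)\prod_{j\ne i}\frac{z-z_j}{z_i-z_j}$. The coefficients of $\prod_{j\ne i}(z-z_j)$ are at most $\prod_{j\ne i}(1+z_j)\le(1+x^+)^d$ in absolute value, and $\prod_{j\ne i}|z_i-z_j|=\big(\frac{x^+-x^-}d\big)^di!(d-i)!$. Using $\sum_i\frac1{i!(d-i)!}=\frac{2^d}{d!}$ and $d^d/d!\le e^d$, the coefficients of $f$ are at most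
$$m\,\frac{(1+x^+)^d}{(x^+-x^-)^d}\cdot\frac{2^dd^d}{d!}\le m\beta_*^d,\qquad\beta_*=\frac{2e(1+x^+)}{x^+-x^-}>1.$$
For $d=0$ this is trivial. For a polynomial in all the $x_u$, of degree $\le d$ in each and bounded by $m$ on $K$, apply this in one variable with the others fixed in their intervals: the coefficients, as polynomials in the remaining variables, are bounded by $m\beta_{*,u}^d$ on the remaining box. Iterating, all coefficients are at most $m\prod_u\beta_{*,u}^d$.

Apply this to $P\prod_ux_u^M$, with $d=2M$ and $m=\max_K|P|\prod_u\max(1,x_u^+)^M$. It is a nonzero polynomial with integer coefficients, so some coefficient has absolute value at least 1. This gives the claim with $\Omega=\prod_u\max(1,x_u^+)\beta_{*,u}^2$. $\square$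

### 6.8 The determinants vanish

**Step 7.** *The aim is $H_N=0$ for all large $N$.* By Step 1 the exponents in $a_k$ are at most $M_0(2k+2)=2M_0(1+k)$ in absolute value. So those in $H_N$ are at most $\max_\sigma\sum_{i=0}^N2M_0(1+i+\sigma(i))=2M_0(N+1)^2$. If $H_N\ne0$, Lemma 7 gives $\max_K|H_N|\ge\Omega^{-2M_0(N+1)^2}$. The numbers $\Omega$ and $M_0$ do not depend on $n$; choose $n$ so large that $\vartheta<\Omega^{-4M_0}$. For $N\ge2J_*$, $H_N\ne0$ and (9) would give
$$\Omega^{-2M_0(N+1)^2}\le(N+1)!\,C'^{\,N+1}\,\Omega^{-4M_0(N+1)(N-2J_*)}.$$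
The factor $(N+1)!\,C'^{\,N+1}$ is $e^{O(N\log N)}$, so this is false for all large $N$. Hence $H_N=0$ for all large $N$, and by Lemma 6 the sequence $(a_k)_{k\ge0}$ satisfies a monic linear recurrence over $F=\mathbb Q(x_u:u\in V)$.

Both sides are of the form $e^{-\mathrm{const}\cdot N^2}$. If exponents grew faster than linearly in $t$, Lemma 7 would give less, which is why Step 1 is needed.

### 6.9 All integers $k$, conserved quantities, integrality

**Step 8.** *The aim is to extend the recurrence to $k\in\mathbb Z$ and to show that its coefficients are conserved.* By the backward recursion each $x_v$ is a rational function of the elements $T_u(\varepsilon(u)+2)$, so these $|V|$ elements generate $F$; they are then algebraically independent, and $\varphi(x_u)=T_u(\varepsilon(u)+2)$ defines a field automorphism of $F$. Since (1) is invariant under $t\mapsto t+2$, $\varphi(T_u(t))=T_u(t+2)$ for all $t$, so $\varphi(a_k)=a_{k+1}$.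

Let $r$ be minimal such that $a_{k+r}+\sum_{i<r}c_ia_{k+i}=0$ for all large $k$, with some $c_i\in F$. As $a_k\ne0$, $r\ge1$. The $c_i$ are unique: the difference of two such relations, divided by its leading coefficient, would be a shorter one. Applying $\varphi$ gives $a_{k+1+r}+\sum\varphi(c_i)a_{k+1+i}=0$ for large $k$, so $\varphi(c_i)=c_i$: the $c_i$ are conserved. Applying $\varphi^{-m}$ for all $m\ge0$ moves the relation to all $k\in\mathbb Z$. This proves linearizability.

**Step 9.** *The aim is $c_i\in\mathcal R$, and that $c_0$ is a unit of $\mathcal R$.* Put $A_k=(a_k,\dots,a_{k+r-1})^T\in\mathcal R^r$ and let $M$ be the companion matrix, so $A_{k+1}=MA_k$. The $A_k$, $k\ge0$, span $F^r$: a nonzero linear form vanishing on all of them would be a shorter recurrence. The $\mathcal R$-module $W=\sum_{k\ge0}\mathcal RA_k\subset\mathcal R^r$ is finitely generated, because $\mathcal R$ is Noetherian, and $MW\subset W$. By Cayley–Hamilton a monic polynomial over $\mathcal R$ in $M$ kills $W$, hence is zero since $W$ spans $F^r$. So the eigenvalues of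 $M$ are integral over $\mathcal R$, and so are the coefficients $c_i$ of its characteristic polynomial. They lie in $F$, and $\mathcal R$ is integrally closed, so $c_i\in\mathcal R$.

If $c_0=0$, then for $r\ge2$ the relation, shifted by one, would have order $r-1$, and for $r=1$ it would say $a_{k+1}=0$; both are impossible. So $c_0\ne0$. Reversing the relation and dividing by $c_0$ gives
$$a_k+\frac{c_1}{c_0}a_{k+1}+\dots+\frac{c_{r-1}}{c_0}a_{k+r-1}+\frac1{c_0}a_{k+r}=0,$$
a monic relation of order $r$ for $k\mapsto a_{-k}$. The argument of Step 8, with $\varphi^{-1}$ for $\varphi$, shows that the minimal relation of this reversed sequence is unique, holds on all of $\mathbb Z$, and (as above) has nonzero last coefficient. Reversed, it is a relation for $(a_k)$, so its order is at least $r$; hence it is the displayed one. Its coefficients lie in $\mathcal R$ by the same module argument, since $a_k\in\mathcal R$ for negative $k$ too (Lemma 4). So $1/c_0\in\mathcal R$, and $c_0$ is a unit of $\mathcal R$, that is, $\pm$ a Laurent monomial. This completes the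 proof of Theorem A. $\blacksquare$

## 7. The lower bound in type (affine, affine)

From now on all components of $\Gamma$ and $\Delta$ are affine: $A_\Gamma\mu=A_\Delta\mu=2\mu$ and $B\mu=0$. Lemma 3 applies to both matrices; let $c_1,C_1$ be valid for both. The initial data are arbitrary positive reals.

**Step 1.** *The aim is two formulas for $\tau(t)$ with nonnegative sources.* Let $\ell^\Gamma=\log(1+e^{-y})\ge0$ and $\ell^\Delta=\log(1+e^y)\ge0$. By (2) and (3) with $r=0$, and $\|U_n\|\le n+1$,
$$\tau(t)=\sum_{s=1}^{t-1}U_{t-1-s}(A_\Gamma)\ell^\Gamma(s)+O(t)=\sum_{s=1}^{t-1}U_{t-1-s}(A_\Delta)\ell^\Delta(s)+O(t).\tag{10}$$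

**Step 2.** *The aim is a quadratic lower bound on a whole component through any given vertex.* Since $y_{v_0}(s)\le0$ or $y_{v_0}(s)\ge0$, at each $(v_0,s)$ with $s+\varepsilon(v_0)$ odd we have $\ell^\Gamma_{v_0}(s)\ge\log2$ or $\ell^\Delta_{v_0}(s)\ge\log2$. Fix $t$ large and $v_0$. Among the at least $t/4-1$ integers $s\in[1,t/2]$ with $s+\varepsilon(v_0)$ odd, one of the two alternatives holds at least $t/8-\frac12$ times. Suppose it is the first. Let $(v,t)$ be admissible with $v$ in the $\Gamma$-component $C(v_0)$ of $v_0$. Then $t-1-s\equiv\varepsilon(v)+\varepsilon(v_0)$ mod 2 and $t-s\ge t/2$, so each of these $s$ contributes at least $(c_1\frac t2-C_1)\log2$ to (10). All other terms are nonnegative, so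
$$\tau_v(t)\ge\Big(\frac t8-\frac12\Big)\Big(c_1\frac t2-C_1\Big)\log2-O(t)\ge ct^2.$$
In the second case the same holds for all $v$ in the $\Delta$-component $D(v_0)$. Here $c>0$ and the threshold on $t$ do not depend on $v_0$.

**Step 3.** *The aim is to reach all vertices.* Call a component large at time $t$ if $\tau_v(t)\ge ct^2$ for all its vertices $v$ with $(v,t)$ admissible. By Step 2, for every $v_0$ the component $C(v_0)$ or $D(v_0)$ is large. If all $\Gamma$-components are large, we are done. If some $\Gamma$-component $C_0$ is not large, then $D(v_0)$ is large for every $v_0\in C_0$. By Lemma 1 these are all the $\Delta$-components. In both cases $\tau_v(t)\ge ct^2$ for all admissible $(v,t)$, $t$ large.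

## 8. Convexity and the upper bound in type (affine, affine)

### 8.1 The direct estimate gives a double exponential

In (10) the kernels have norm at most $t$. So if the sources $\ell^\Gamma$ were bounded, we would get $\tau(t)=O(t^2)$. In Example 3 they are: $y_1=2(\tau_2-\tau_4)=-y_3$ and $y_2=2(\tau_1-\tau_3)=-y_4$, and we saw that $y(t+2)=-y(t)$. So $y$ is bounded and the upper bound follows for every positive initial datum.

For a general quiver we have no such identity. Applying $B$ to the second equation of (2) and using $y=\log(1+e^y)-\log(1+e^{-y})$,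
$$y(t+1)+y(t-1)=A_\Gamma\log(1+e^{y(t)})-A_\Delta\log(1+e^{-y(t)}).$$
In the norm $\|y\|=\max_v|y_v|/\mu_v$, both terms on the right lie between $0$ and $2(\|y(t)\|+\mathrm{const})\mu$, so the direct estimate is $\|y(t+1)\|\le2\|y(t)\|+\|y(t-1)\|+\mathrm{const}$. It allows growth like $(1+\sqrt2)^t$, and hence only gives $T_v(t)\le\exp(\exp(Ct))$. It stops here because the absolute values destroy all cancellation between $y(t+1)$ and $y(t-1)$.

Instead we compare solutions. By positivity (Lee–Schiffler, Ann. of Math. 182 (2015)) the Laurent coefficients of cluster variables for skew-symmetric cluster algebras are nonnegative. So $T_v(t)=\sum_ec_ex^e$ with $c_e\ge0$, and passing from one positive initial datum to another costs at most a factor $\exp(\lambda_v(t;\cdot))$ at the difference of the logarithms. We then need two things: a quadratic bound for $\lambda(t;\omega)$, and a single solution of known growth. The bound on $\lambda$ alone would not suffice, as we know nothing about the size of the $c_e$.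

The bound for $\lambda$ will come from subadditivity. But we will need it for more general tropical data than the $\omega$ in (4), and this is the purpose of adding coefficients.

### 8.2 Tropical dynamics with coefficients

**Definition (states).** Fix $r\in\mathbb Z$. A *state at $r$* is $z=(a,b)$ with $a$ on $\{r+\varepsilon\text{ odd}\}$ and $b$ on $\{r+\varepsilon\text{ even}\}$. Define $\kappa$ (type $y$) and $f$ (type $\tau$) by
$$\kappa(r)=a,\quad\kappa(r+1)=b,\quad\kappa(t+1)+\kappa(t-1)=A_\Delta\kappa(t),$$
$$f(r)=f(r+1)=0,\quad f(t+1)+f(t-1)=\max\big(A_\Delta f(t),\,\kappa(t)+A_\Gamma f(t)\big)\quad(t\ge r+1),$$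
and put $\phi_{r,t}(z)=f(t)$ for $t\ge r$.

To see the dynamics, put $y=\kappa+Bf$. Then $y(r)=a$, $y(r+1)=b$, and subtracting $A_\Delta f(t)$ in the recursion for $f$,
$$f(t+1)+f(t-1)-A_\Delta f(t)=[y(t)]_+.\tag{11}$$
Since $A_\Gamma,A_\Delta$ commute, for $t\ge r+1$
$$y(t+1)+y(t-1)=A_\Delta\kappa+BA_\Delta f+B[y]_+=A_\Delta y+B[y]_+=A_\Gamma[y(t)]_+-A_\Delta[y(t)]_-.$$
So a state moves by $\psi(a,b)=\big(b,\,-a+A_\Gamma[b]_+-A_\Delta[b]_-\big)$, a state at $r+1$. By (11) and (3), $\phi_{r,t}(z)=\sum_{j=r+1}^{t-1}U_{t-1-j}(A_\Delta)[y(j)]_+$. Separating the term $j=r+1$,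
$$\phi_{r,t}(a,b)=\phi_{r+1,t}(\psi(a,b))+U_{t-r-2}(A_\Delta)[b]_+\qquad(t\ge r+1).\tag{12}$$

By hand, $\phi_{r,r+2}(a,b)=[b]_+$, and
$$\phi_{r,r+3}(a,b)=A_\Delta[b]_++\big[-a+A_\Gamma[b]_+-A_\Delta[b]_-\big]_+=\max\big(A_\Delta[b]_+,\,-a+A_\Delta b+A_\Gamma[b]_+\big).$$
This is convex in $(a,b)$, although $y(r+2)=-a+A_\Delta b+B[b]_+$ need not be, because $B$ may have negative entries. The next lemma says this is no accident.

**Lemma 8.** Each component of $\phi_{r,t}$ is a convex, positively homogeneous (hence continuous and subadditive) function of $z$.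

*Proof.* We realize $\phi_{r,t}$ as a support function, by adding frozen vertices. At stage $t\ge r$ call the vertices with $t+\varepsilon$ even active, the others inactive. Let $Q_r$ be the quiver on $V$ in which the edges of $\Gamma$ are oriented from vertices active at stage $r$ to inactive ones, and those of $\Delta$ from inactive to active; so $Q_r=Q$ for $r$ even and $Q_r=Q^{op}$ for $r$ odd. Add to $Q_r$, for each $v\in V$, a frozen vertex $v'$ carrying a variable $y_v$, and one arrow $v\to v'$. For mutable $k$ let $c_k\in\mathbb Z^V$ be the column of entries $b_{u'k}$, $u\in V$; initially $c_k=-e_k$. Start with cluster variables $\mathcal T_v(r)$ for $v$ active at stage $r$ and $\mathcal T_v(r+1)$ for $v$ inactive. At stages $t=r,r+1,\dots$ mutate at all active vertices, replacing $\mathcal T_k(t)$ by $\mathcal T_k(t+2)$.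

Define $\kappa_v(t)\in\mathbb Z^V$, for $t+\varepsilon(v)$ odd, by $\kappa_v(r)=-e_v$, $\kappa_v(r+1)=e_v$ and $\kappa(t+1)+\kappa(t-1)=A_\Delta\kappa(t)$. By (3) and Lemma 3, $\kappa_v(t)\ge0$ for $t\ge r+1$.

We claim that at the beginning of stage $t$ the active vertices $k$ have $-c_k=\kappa_k(t+1)$, the inactive $j$ have $-c_j=-\kappa_j(t)$, the $\Gamma$-arrows go from active to inactive vertices and the $\Delta$-arrows from inactive to active, and there are no other arrows between mutable vertices. This holds for $t=r$. Suppose it holds at stage $t$. The arrows out of an active $k$ are the $\Gamma$-arrows and, since $-c_k=\kappa_k(t+1)\ge0$, arrows to frozen vertices; the arrows into $k$ are the $\Delta$-arrows. So the exchange relation is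
$$\mathcal T_k(t+2)\mathcal T_k(t)=\prod_\Delta\mathcal T_w(t+1)+y^{\kappa_k(t+1)}\prod_\Gamma\mathcal T_u(t+1).$$
Mutation sends $c_k\mapsto-c_k$ for active $k$. For inactive $j$, since $[c_k]_+=0$, $[c_k]_-=-c_k$ and $[b_{kj}]_-=\Delta_{jk}$,
$$c_j\mapsto c_j+\sum_k\big([c_k]_+[b_{kj}]_+-[c_k]_-[b_{kj}]_-\big)=c_j-\sum_k\Delta_{jk}(-c_k).$$
So $-c_j$ becomes $-\kappa_j(t)+(A_\Delta\kappa(t+1))_j=\kappa_j(t+2)$, and $-c_k$ becomes $-\kappa_k(t+1)$. The mutable quiver is reversed, by the computation in the proof of Lemma 4. As active and inactive now exchange roles, this is the claim for stage $t+1$.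

By the Laurent phenomenon, setting the initial mutable variables to 1 turns $\mathcal T_v(t)$ into a Laurent polynomial $F_v(t)$ in the $y$-variables, with $F(r)=F(r+1)=1$ and
$$F_v(t+1)F_v(t-1)=\prod_\Delta F_w(t)+y^{\kappa_v(t)}\prod_\Gamma F_u(t)\qquad(t\ge r+1).$$
This recursion is subtraction-free. Evaluate at $y=e^{s\eta}$ with $\eta_v=b_v$ for $r+\varepsilon(v)$ even and $\eta_v=-a_v$ for $r+\varepsilon(v)$ odd. Then $\langle\kappa_v(t),\eta\rangle$ solves $\kappa(t+1)+\kappa(t-1)=A_\Delta\kappa(t)$ with value $a_v$ at $r$ and $b_v$ at $r+1$, so it is the $\kappa_v(t)$ of the definition of states. By Lemma 5 and the remark after it, $\phi_{r,t}(z)_v$ is the support function of $\operatorname{supp}F_v(t)$ at $\eta$. Since $z\mapsto\eta$ is a linear bijection, the lemma follows. $\square$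

### 8.3 Moving a state across the two branches of $\psi$

Two states are easy. Write $m=(\mu,\mu)$, restricted to the appropriate colors. For $s\ge0$ the orbits of $sm$ and $-sm$ are the constants $y\equiv s\mu$ and $y\equiv-s\mu$, because $A_\Gamma s\mu-s\mu=s\mu$ and $s\mu-A_\Delta s\mu=-s\mu$. Summing $U_{t-1-j}(A_\Delta)s\mu=s(t-j)\mu$ over $r<j<t$, for $t\ge r$,
$$\phi_{r,t}(sm)=\frac s2(t-r)(t-r-1)\mu\le\frac s2(t-r)^2\mu,\qquad\phi_{r,t}(-sm)=0.\tag{13}$$
By subadditivity, adding $sm$ to a state costs at most $\frac s2(t-r)^2\mu$, and subtracting $sm$ is free. On each color $\mu$ is orthogonal to the image of $B$, because $B$ is symmetric and $B\mu=0$. So these moves lead out of the states $(B\omega_0,B\omega_1)$ that come from (4); this is why we needed Lemma 8 for all states.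

The map $\psi$ is linear where $b\ge0$ (using $A_\Gamma$) and where $b\le0$ (using $A_\Delta$). The idea is: step forward through the first branch, subtract $sm$ for free so as to land in the image of the second branch, and step back through the second. The two branches differ by $B$, so the round trip displaces $a$ by $-Bb$.

**Lemma 9.** If $0\le b\le s\mu$, then for all $a$ and all $t\ge r+1$
$$\phi_{r,t}(a-Bb,b)\le\phi_{r,t}(a,b)+\frac s2(t-r)^2\mu.$$
Consequently $\phi_{r,t}(-Bb,0)\le\frac s2(t-r)^2\mu$.

*Proof.* Since $b\ge0$, $\psi(a,b)=(b,A_\Gamma b-a)=:z_1$, and $\phi_{r+1,t}(z_1)\le\phi_{r,t}(a,b)$ by (12) and Lemma 3. Let $z_2=(a-Bb-s\mu,\,b-s\mu)$. Since $b-s\mu\le0$,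
$$\psi(z_2)=\big(b-s\mu,\,-a+Bb+s\mu+A_\Delta b-2s\mu\big)=\big(b-s\mu,\,A_\Gamma b-a-s\mu\big)=z_1-sm.$$
As $[b-s\mu]_+=0$, (12), subadditivity and (13) give
$$\phi_{r,t}(z_2)=\phi_{r+1,t}(z_1-sm)\le\phi_{r+1,t}(z_1)+\phi_{r+1,t}(-sm)\le\phi_{r,t}(a,b).$$
Finally $(a-Bb,b)=z_2+sm$, and subadditivity with (13) gives the first claim.

For the second, start at $a=0$ and iterate $k$ times; the hypothesis involves only $b$, which does not change. We get $\phi_{r,t}(-kBb,b)\le\phi_{r,t}(0,b)+k\frac s2(t-r)^2\mu$. Dividing by $k$ and using homogeneity, $\phi_{r,t}(-Bb,\frac1kb)\le\frac1k\phi_{r,t}(0,b)+\frac s2(t-r)^2\mu$. Let $k\to\infty$ and use continuity. $\square$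

**Proposition 10.** If $|\omega|\le s\mu$, the solution of (4) satisfies $\lambda(t;\omega)\le2s\,t(t+2)\mu$ for $t\ge1$.

*Proof.* We subtract from $\lambda$ the linear solution with the same data. Let $\lambda^\circ(t+1)+\lambda^\circ(t-1)=A_\Delta\lambda^\circ(t)$ with initial data $\omega$, and put $f=\lambda-\lambda^\circ$, $\kappa=B\lambda^\circ$. Then $f(0)=f(1)=0$, $\kappa(t+1)+\kappa(t-1)=A_\Delta\kappa(t)$, and (4) becomes $f(t+1)+f(t-1)=\max(A_\Delta f,\kappa+A_\Gamma f)$. So by subadditivity
$$f(t)=\phi_{0,t}(B\omega_0,B\omega_1)\le\phi_{0,t}(B\omega_0,0)+\phi_{0,t}(0,B\omega_1).$$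

For the first term take $b=s\mu-\omega_0\in[0,2s\mu]$ on $V_0$. Then $-Bb=B\omega_0$, and Lemma 9 (with $2s$ for $s$) bounds it by $st^2\mu$.

For the second term, $(-B\omega_1,0)$ is a state at $r=-1$ and $\psi(-B\omega_1,0)=(0,B\omega_1)$. By (12) the second term equals $\phi_{-1,t}(-B\omega_1,0)$. Take $b=\omega_1+s\mu\in[0,2s\mu]$ on $V_1$; then $-Bb=-B\omega_1$, and Lemma 9 with $r=-1$ gives the bound $s(t+1)^2\mu$.

Finally $\lambda^\circ(t)=U_{t-1}(A_\Delta)\omega_1-U_{t-2}(A_\Delta)\omega_0\le s\big(t+(t-1)\big)\mu=s(2t-1)\mu$ by Lemma 3. The sum of the three bounds is $s\big(t^2+(t+1)^2+2t-1\big)\mu=s(2t^2+4t)\mu$. $\square$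

Taking $\omega=\pm e_u$ and $s=1/\mu_u$ gives the exponent bound in Theorem B.

### 8.4 A solution of the form $\exp(\gamma\mu_vt^2+\sigma_v)$

In Example 3 the function $T^*(t)=2^{t^2/2}$ solves the T-system, since $2^{((t+1)^2+(t-1)^2)/2}=2\cdot2^{t^2}$. Such a solution always exists.

**Lemma 11.** There are $\sigma\in\mathbb R^V$ and $\gamma\in\mathbb R$ such that $T_v^*(t)=\exp(\gamma\mu_vt^2+\sigma_v)$ solves the T-system.

*Proof.* Let $G(\sigma)_v=\frac12\log\big(e^{(A_\Gamma\sigma)_v}+e^{(A_\Delta\sigma)_v}\big)$. It suffices to find $\sigma,\gamma$ with $G(\sigma)=\sigma+\gamma\mu$. Indeed, with $\tau^*(t)=\gamma\mu t^2+\sigma$,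
$$\log\big(e^{A_\Gamma\tau^*(t)}+e^{A_\Delta\tau^*(t)}\big)=2\gamma\mu t^2+2G(\sigma)=2\gamma\mu t^2+2\gamma\mu+2\sigma=\tau^*(t+1)+\tau^*(t-1).$$

The map $G$ is monotone and $G(\sigma+c\mu)=G(\sigma)+c\mu$, since $A_\Gamma\mu=A_\Delta\mu=2\mu$. From $\sigma\le\sigma'+\|\sigma-\sigma'\|\mu$ it follows that $G$ is nonexpansive for $\|\sigma\|=\max_v|\sigma_v|/\mu_v$. For $\frac12\le\alpha<1$ the map $\alpha G$ is a contraction; let $\sigma_\alpha=\alpha G(\sigma_\alpha)$. Put $m_\alpha=\min_v\sigma_{\alpha,v}/\mu_v$ and $\hat\sigma=\sigma_\alpha-m_\alpha\mu\ge0$, which vanishes at some vertex. Then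
$$\alpha G(\hat\sigma)=\sigma_\alpha-\alpha m_\alpha\mu=\hat\sigma+(1-\alpha)m_\alpha\mu.$$
We bound both pieces uniformly in $\alpha$. From $\|\sigma_\alpha\|\le\alpha(\|G(0)\|+\|\sigma_\alpha\|)$ we get $|(1-\alpha)m_\alpha|\le(1-\alpha)\|\sigma_\alpha\|\le\|G(0)\|=:K_0$. If $u,v$ are adjacent in $Q$, then, since $\hat\sigma\ge0$ and $\alpha\ge\frac12$,
$$\tfrac12\hat\sigma_u\le G(\hat\sigma)_v=\tfrac1\alpha\big(\hat\sigma_v+(1-\alpha)m_\alpha\mu_v\big)\le2(\hat\sigma_v+K_0\mu_v).$$
Starting at a zero of $\hat\sigma$ and using that $Q$ is connected and finite, $\hat\sigma$ is bounded uniformly in $\alpha$. A limit point of $(\hat\sigma,(1-\alpha)m_\alpha)$ as $\alpha\to1$ is a pair $(\sigma,\gamma)$ with $G(\sigma)=\sigma+\gamma\mu$. $\square$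

### 8.5 The upper bound

**Step 4.** *The aim is to compare an arbitrary positive solution with $T^*$.* Let $\xi$ be the logarithmic initial data ($\xi=0$ for all ones) and $\xi^*$ that of $T^*$, and choose $s$ with $|\xi-\xi^*|\le s\mu$. By positivity $T_v(t)=\sum_ec_ex^e$ with $c_e\ge0$. So for $t\ge1$, by Proposition 10,
$$T_v(t)\big|_{x=e^\xi}=\sum_ec_ee^{\langle e,\xi^*\rangle}e^{\langle e,\xi-\xi^*\rangle}\le T_v^*(t)\,e^{\lambda_v(t;\xi-\xi^*)}\le\exp\big(\gamma\mu_vt^2+\sigma_v+2s\,t(t+2)\mu_v\big)\le e^{Ct^2}$$
for large $t$. Together with Section 7 this proves Theorem B. $\blacksquare$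

## 9. Deducing Corollary C

**Step 1.** *Linearizability.* In type (affine, finite) the T-system is linearizable by Theorem A. In type (finite, finite) it is periodic by the quoted theorem, and a periodic sequence satisfies a linear recurrence. The converse is the second quoted theorem.

**Step 2.** *Exponential growth in type (affine, finite), all initial values 1, $\Gamma$ affine.* The coefficients in Theorem A are Laurent polynomials, so the recurrences can be specialized at $x=1$. A sequence with a constant-coefficient recurrence grows at most exponentially, so $T_v(t)\le e^{Ct}$ for large $t$. For the lower bound, $\tau(0)=\tau(1)=0$ gives $y(1)=0$, so $\ell_{v_0}(1)=\log2$ for $v_0\in V_0$. Every affine component contains an edge, hence such a $v_0$. By (2), (3) and Lemma 3, where all kernels and sources are nonnegative, for admissible $(v,t)$ with $v$ in the $\Gamma$-component of $v_0$,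
$$\tau_v(t)\ge U_{t-2}(A_\Gamma)_{vv_0}\log2\ge\big(c_1(t-1)-C_1\big)\log2\ge ct$$
for large $t$; the parity condition of Lemma 3 holds because $t-2\equiv\varepsilon(v)=\varepsilon(v)+\varepsilon(v_0)$ mod 2.

**Step 3.** *The growth classes.* With all initial values 1, the T-system is bounded in type (finite, finite), by periodicity; it lies between $e^{ct}$ and $e^{Ct}$ in type (affine, finite), by Step 2, and between $e^{ct^2}$ and $e^{Ct^2}$ in type (affine, affine), by Theorem B. All three are slower than $\exp(\exp(t))$, and the converse is the third quoted theorem. If the T-system grows as $\exp(t^2)$, it grows slower than $\exp(\exp(t))$, so $Q$ has one of the three types. The types (finite, finite) and (affine, finite) are excluded, because there $T_v(t)\le e^{Ct}$ for large $t$. Hence $Q$ is of type (affine, affine); the other direction is Theorem B. $\blacksquare$
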